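\title{The Vietoris hyperspace of a countable discrete space is not countably metacompact}

\begin{abstract}
Let $2^{\omega}$ be the space of non-empty subsets of the discrete space $\omega$ with the Vietoris topology. We prove in ZFC that $2^{\omega}$ is not countably metacompact. A free ultrafilter is used to define a sequence of closed sets that are non-meager everywhere in an auxiliary Polish topology. A category argument then shows that, however open neighborhoods of these sets are chosen, the neighborhoods have a common point. It follows that $X$ is countably compact whenever $2^X$ is countably metacompact. We also prove a converse for $p$-compact spaces, and we characterize countable metacompactness of $2^X$ when $X$ is metacompact and when $X$ is an ordinal.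
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are assumed to be regular and $T_1$. For a space $X$ let $2^X$ be the set of non-empty closed subsets of $X$ with the \emph{Vietoris topology}. It is generated by the sets
\[
U^{-}=\{A\in 2^X: A\cap U\neq\emptyset\},\qquad U^{+}=\{A\in 2^X: A\subset U\},
\]
where $U$ ranges over the open subsets of $X$. A space is \emph{countably metacompact} if every countable open cover has a point-finite open refinement, that is, one in which each point lies in only finitely many members. It is \emph{countably paracompact} if the refinement can be taken locally finite.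

The simplest non-compact case is $X=\omega$ with the discrete topology, where $2^{\omega}$ consists of all non-empty subsets of $\omega$. It is known that $2^X$ is normal if and only if $X$ is compact, so $2^{\omega}$ is not normal. This can also be seen directly. The space $2^{\omega}$ contains the Sorgenfrey line as a closed subspace. If $\omega$ is split into two infinite sets $N_0,N_1$, then $2^{N_0}\times 2^{N_1}$ embeds into $2^\omega$ as a closed subspace. Hence $2^\omega$ contains a closed copy of the Sorgenfrey plane, and therefore it is neither normal nor countably paracompact. What remains is the property in which local finiteness is weakened to point-finiteness. The following question is posed in \cite{OvN}: \emph{is $2^{\omega}$ countably metacompact?} We show that it is not.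

\begin{theorem}\label{thm:main}
There are closed sets $D_0\supset D_1\supset\cdots$ in $2^{\omega}$ with $\bigcap_nD_n=\emptyset$ such that $\bigcap_n U_n\ne\emptyset$ whenever $U_n\supset D_n$ is open for every $n$. Hence $2^\omega$ is not countably metacompact.
\end{theorem}

A countably infinite closed discrete subset of $X$ gives a closed copy of $2^\omega$ in $2^X$, so Theorem~\ref{thm:main} has consequences for other hyperspaces. To state them, let $p$ be a free ultrafilter on $\omega$. A point $x$ is a \emph{$p$-limit} of a sequence $(x_n)$ if $\{n:x_n\in V\}\in p$ for every neighborhood $V$ of $x$. A space is \emph{$p$-compact} if every sequence in it has a $p$-limit, and \emph{$\omega$-bounded} if every countable subset has compact closure.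

\begin{theorem}\label{thm:general}
Let $X$ be a regular $T_1$ space.
\begin{enumerate}
\item[(a)] If $2^X$ is countably metacompact, then $X$ is countably compact.
\item[(b)] If $X$ is $p$-compact for some free ultrafilter $p$ on $\omega$ (for example, if $X$ is $\omega$-bounded), then $2^X$ is $p$-compact, hence countably compact, hence countably paracompact and countably metacompact.
\item[(c)] If $X$ is metacompact (in particular, if $X$ is paracompact, Lindel\"of or metrizable), then the following are equivalent: $2^X$ is countably metacompact; $2^X$ is countably paracompact; $2^X$ is normal; $X$ is compact.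
\item[(d)] For an ordinal $\gamma$ with the order topology, $2^\gamma$ is countably metacompact if and only if $\mathrm{cf}\,\gamma\ne\omega$.
\end{enumerate}
\end{theorem}

The link between covers and decreasing sequences of closed sets is the following lemma. It shows that the second sentence of Theorem~\ref{thm:main} follows from the first.

\begin{lemma}\label{lem:covers}
If $Y$ is countably metacompact and $D_0\supset D_1\supset\cdots$ are closed in $Y$ with $\bigcap_n D_n=\emptyset$, then there are open sets $U_n\supset D_n$ with $\bigcap_n U_n=\emptyset$.
\end{lemma}

\begin{proof}
The sets $V_n=Y\setminus D_n$ form an increasing open cover. Let $\mathcal W$ be a point-finite open refinement and put $U_n=\bigcup\{W\in\mathcal W: W\not\subset V_n\}$. If $x\in D_n$ and $x\in W\in\mathcal W$, then $W\not\subset V_n$, so $x\in U_n$. Thus $D_n\subset U_n$. Now fix $x\in Y$. Only finitely many $W\in\mathcal W$ contain $x$. Each of them lies in some $V_k$, hence in all $V_n$ with $n\ge k$. So $x\notin U_n$ for all large $n$.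
\end{proof}

\paragraph{The idea.}
A basic neighborhood of $A$ in the hyperspace of a discrete space consists of the sets $B$ with $F\subset B\subset A$, where $F\subset A$ is finite. To put one point $q$ into given neighborhoods of closed sets $E_0,E_1,\dots$ it therefore suffices to find $f_n\in E_n$ such that, if $F_n$ is a finite set for which the basic neighborhood of $f_n$ lies in the $n$-th given neighborhood,
\[
F_n\subset q\subset f_n\qquad\text{for all }n .
\]
There is a tension here: $q$ must contain all the finite sets $F_n$ and yet lie below all the $f_n$. We take the $E_n$ to be sets of \emph{partial} functions, so that $q$ can be undefined wherever the $f_n$ disagree. We make each $E_n$ large in the sense of category, so that finite sets $F_n$ can be found in every region of the space. For finitely many neighborhoods this is enough: all the $F_n$ can be found first, and the $f_n$ are chosen afterwards. Section~\ref{sec:two} does this for two neighborhoods, which already shows that $2^\omega$ is not normal. With infinitely many neighborhoods, each $f_n$ has to be chosen before the later sets $F_m$ are known, and it must leave room for them. That this is possible for most $f_n$ is the main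 point of the proof; see Section~\ref{sec:infinite}.

\section{Neighborhoods over a discrete space}\label{sec:nbhd}

Any two countably infinite discrete spaces are homeomorphic, so we may replace $\omega$ by the discrete space $S=\omega\times\omega$; then $2^{S}\cong2^{\omega}$. For $A\in2^S$ and a finite set $F$ with $\emptyset\ne F\subset A$ put
\[
[F,A]=\{B: F\subset B\subset A\}.
\]
These sets form an open neighborhood base at $A$. They are open, since $[F,A]=A^+\cap\bigcap_{x\in F}\{x\}^-$. Conversely, if $A\in V^+\cap U_1^-\cap\dots\cap U_k^-$, pick $x_i\in A\cap U_i$ and let $F=\{x_1,\dots,x_k\}$, with a point of $A$ added if $k=0$; then $[F,A]\subset V^+\cap U_1^-\cap\dots\cap U_k^-$.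

So a set is approximated only by its own subsets. If $A=\{x_0,x_1,\dots\}$ is infinite, the sets $\{x_0,\dots,x_n\}$ converge to $A$. On the other hand, no set that contains a point outside $A$ belongs to the neighborhood $A^+$ of $A$. Every finite set $A$ is isolated, since $[A,A]=\{A\}$, and the finite sets are dense, since $F\in[F,A]$.

These isolated points help only with finitely many neighborhoods at a time. If the sets $D_n$ contain no finite set, and $U_n\supset D_n$ are open, then we can enumerate the finite sets and remove the first $n$ of them from $U_n$. The result is still an open set containing $D_n$. In the proof of Theorem~\ref{thm:main} the point $q$ must therefore be allowed to be infinite, and it will be built as the union of an increasing sequence of finite sets.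

\section{A sequence of closed sets}\label{sec:closed}

Which families of subsets of $S$ are easily seen to be closed in $2^S$? If $\mathcal E$ is closed under supersets and $A\notin\mathcal E$, then no subset of $A$ is in $\mathcal E$, so $A^+$ misses $\mathcal E$. Thus upward closed families are closed. But two non-empty upward closed families always meet: take the union of a member of one and a member of the other. We avoid this by working inside a closed family $K$ in which such unions are usually not available.

Let $K\subset 2^S$ be the set of non-empty partial functions from $\omega$ to $\omega$, identified with their graphs. Fix a free ultrafilter $p$ on $\omega$. For $f\in K$ let $f^{-1}(n)=\{i:(i,n)\in f\}$. Put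
\[
E_n=\{f\in K: f^{-1}(n)\in p\},\qquad D_n=\bigcup_{k\ge n}E_k .
\]
So $f\in E_n$ means that $f$ takes the value $n$ on a set that belongs to $p$. As $p$ is free, all members of $E_n$ are infinite.

\begin{lemma}\label{lem:closed}
The sets $E_n$ are pairwise disjoint, and $\bigcup_{n\in M}E_n$ is closed in $2^S$ for every $M\subset\omega$. In particular the sets $D_n$ are closed and decreasing, and $\bigcap_nD_n=\emptyset$.
\end{lemma}

\begin{proof}
If $f\in E_m\cap E_n$ with $m\ne n$, then $p$ contains the disjoint sets $f^{-1}(m)$ and $f^{-1}(n)$, which is impossible. A point of $\bigcap_nD_n$ would lie in infinitely many of the disjoint sets $E_k$, so this intersection is empty.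

Let $E=\bigcup_{n\in M}E_n$ and $A\in2^S\setminus E$. If $A\notin K$, then $A$ contains $(i,a)$ and $(i,b)$ for some $i$ and some $a\ne b$, and the neighborhood $[\{(i,a),(i,b)\},A]$ of $A$ misses $K$. Now let $A\in K$, and suppose that some $B\subset A$ is in $E_n$ with $n\in M$. Then $A^{-1}(n)\supset B^{-1}(n)\in p$, so $A\in E_n\subset E$, a contradiction. Hence $A^+$ misses $E$.
\end{proof}

\begin{remark}\label{rem:filters}
The choice of $p$ matters. Suppose $p$ is replaced by the filter of cofinite sets. For $f\in E_n$ let $m(f)$ be the least $m$ with $f(i)=n$ for all $i\ge m$, and put $F(f)=\{(i,a)\in f:i\le m(f)\}$. The open sets $U_n=\bigcup_{f\in E_n}[F(f),f]\supset E_n$ are then pairwise disjoint. Indeed, let $q\in[F(f),f]\cap[F(g),g]$ with $f\in E_n$, $g\in E_k$, $n\neq k$, where by symmetry $m(f)\le m(g)$. Then $(m(g),k)\in F(g)\subset q\subset f$, while $f(m(g))=n$, a contradiction. Consequently the open sets $\bigcup_{k\ge n}U_k\supset D_n$ have empty intersection. If $p$ is the principal ultrafilter at $i_0$, then each $E_n=\{f\in K:f(i_0)=n\}$ is itself open, since $[\{(i_0,n)\},f]\subset E_n$ for $f\in E_n$. So the $D_n$ are open sets with empty intersection.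
\end{remark}

\section{Category on the space of partial functions}\label{sec:category}

From now on let $U_n\supset E_n$ be open in $2^S$, for every $n\in\omega$. This is all we shall use about the $U_n$; it holds if $U_n\supset D_n$. For each $f\in E_n$ fix a finite set $F_n(f)$ with
\[
\emptyset\ne F_n(f)\subset f,\qquad [F_n(f),f]\subset U_n .
\]
For finite $F\subset S$ put $E_n^F=\{f\in E_n:F_n(f)=F\}$. Then $E_n=\bigcup_FE_n^F$ is a union of \emph{countably} many pieces, and on each piece the finite set is constant. This suggests a category argument, and we need a topology in which $E_n$ is large. The Vietoris topology is not the right one: the finite sets form a dense set of isolated points that misses $E_n$, so $E_n$ is nowhere dense in it. We use the following second topology, purely as a tool.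

Let $\Lambda=\omega\cup\{*\}$ be discrete, and give $\Lambda^\omega$ the product topology. A partial function $f$ is identified with the point of $\Lambda^\omega$ that has the value $*$ wherever $f$ is undefined. Let $\Lambda^{<\omega}$ be the countable set of finite sequences in $\Lambda$. For $s\in\Lambda^{<\omega}$ of length $|s|$ put
\[
[s]=\{f\in\Lambda^\omega: s\subset f\},\qquad \widehat s=\{(i,s(i)): i<|s|,\ s(i)\neq *\}.
\]
The sets $[s]$ form a base. When we write $s\subset f$ or $s\subset s'$ for $s,s'\in\Lambda^{<\omega}$, we always mean extension as sequences: a value $*$ of $s$ has to be kept. By contrast, when a set of pairs such as $F$, $q$ or $\widehat s$ is said to be contained in $f$, we regard $f$ as a partial function, so that the places with value $*$ contribute no pairs. This inclusion is expressed by a second relation. For $a,b\in\Lambda$ let $a\le b$ mean that $a=*$ or $a=b$. For $s\in\Lambda^{<\omega}$ and a sequence $g$, infinite or finite of length at least $|s|$, let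
\[
s\le g\quad\text{mean}\quad s(i)\le g(i)\text{ for all }i<|s| .
\]
Thus, for $f\in\Lambda^\omega$, we have $s\le f$ if and only if $\widehat s\subset f$.

A set $M\subset\Lambda^\omega$ is \emph{nowhere dense} if every $[s]$ contains some $[s']$, $s'\supset s$, with $[s']\cap M=\emptyset$. If $M\subset[t]$, it suffices to check this for $s\supset t$. A set is \emph{meager} if it is a countable union of nowhere dense sets. A subset of $[s]$ is \emph{comeager in $[s]$} if its complement in $[s]$ is meager. A non-meager subset of $[s]$ meets every set that is comeager in $[s]$.

\begin{lemma}\label{lem:nonmeager}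
$E_n\cap[s]$ is non-meager for all $n\in\omega$ and $s\in\Lambda^{<\omega}$.
\end{lemma}

\begin{proof}
Suppose $E_n\cap[s]=\bigcup_jM_j$ with all $M_j$ nowhere dense, and let $O_j$ be the complement of the closure of $M_0\cup\dots\cup M_j$. Then $O_0\supset O_1\supset\cdots$ are dense open sets, and $E_n\cap[s]\cap\bigcap_jO_j=\emptyset$. We reach a contradiction by producing a point of this set.

One would like to extend $s$ step by step into the $O_j$ and also to give the value $n$ often. The steps into the $O_j$ may use up a set that is in $p$. So we build two points $f^0,f^1\in[s]$ that take turns. Let $\ell_0=|s|$ and let $f^0,f^1$ both start with $s$. At step $j$, both are defined below $\ell_j$. Let $e\in\{0,1\}$ be the parity of $j$. As $O_j$ is open and dense, the sequence $f^e|_{\ell_j}$ has a proper extension $v\in\Lambda^{<\omega}$ with $[v]\subset O_j$. Put $\ell_{j+1}=|v|$, let $f^e|_{\ell_{j+1}}=v$, and let $f^{1-e}$ have the constant value $n$ on the block $[\ell_j,\ell_{j+1})$.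

Each of $f^0,f^1$ lies in $O_j$ for infinitely many $j$, hence for all $j$. Let $W_0$ be the union of the blocks $[\ell_j,\ell_{j+1})$ with $j$ even, and let $W_1$ be the union of those with $j$ odd. As $p$ is free, $W_0\cup W_1=\omega\setminus\ell_0\in p$, so $W_d\in p$ for some $d\in\{0,1\}$. The function $f^{1-d}$ has the constant value $n$ on $W_d$. So $f^{1-d}\in E_n\cap[s]\cap\bigcap_jO_j$, a contradiction.
\end{proof}

The disjoint sets $E_0$ and $E_1$ are both non-meager in every $[s]$. This is not possible for sets with the Baire property: if one of the two sets has the Baire property and is non-meager, then it is comeager in some $[s]$, so the other is meager in $[s]$. A non-definable object such as an ultrafilter is thus natural here.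

We now localize. A finite sequence $s$ will be useful for the $n$-th neighborhood if $\widehat s$ already contains a finite set $F$ that is the value of $F_n$ on a set that is non-meager everywhere in $[s]$. Let $T_n$ be the set of all $s\in\Lambda^{<\omega}$ for which there is a finite set $F\subset\widehat s$ such that
\[
E_n^F\cap[s']\ \text{ is non-meager for all } s'\supset s \text{ in }\Lambda^{<\omega}.
\]
For each $s\in T_n$ fix such a set $F$ and call it $F_{n,s}$.

\begin{lemma}\label{lem:Tn}
For every $n$, every $t\in\Lambda^{<\omega}$ has an extension $s\supset t$ in $T_n$.
\end{lemma}

\begin{proof}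
By Lemma~\ref{lem:nonmeager}, $E_n\cap[t]$ is not meager. It is the union of the countably many sets $E_n^F\cap[t]$, so we can fix $F$ with $E_n^F\cap[t]$ non-meager. Suppose that every $s\supset t$ had an extension $s'$ with $E_n^F\cap[s']$ meager. Let $G$ be the union of all such $[s']$ with $s'\supset t$. Then $E_n^F\cap G$ is meager, being a countable union of meager sets, and $[t]\setminus G$ is nowhere dense, because $G$ is open and dense in $[t]$. So $E_n^F\cap[t]$ would be meager, a contradiction.

Hence there is $s\supset t$ such that $E_n^F\cap[s']$ is non-meager for all $s'\supset s$. This property passes to extensions of $s$, so we may also assume that $F\subset|s|\times\omega$. Pick $f\in E_n^F\cap[s]$. Then $F=F_n(f)\subset f$, and all pairs in $F$ have first coordinate below $|s|$, so $F\subset\widehat s$. Thus $s\in T_n$.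
\end{proof}

\section{Two neighborhoods}\label{sec:two}

We first find a point of $U_0\cap U_1$. By Lemma~\ref{lem:Tn} there are $s_0\in T_0$ and $s_1\supset s_0$ in $T_1$. Since $s_1$ extends both $s_0\in T_0$ and $s_1\in T_1$, the sets $E_0^{F_{0,s_0}}\cap[s_1]$ and $E_1^{F_{1,s_1}}\cap[s_1]$ are non-meager. Pick $f_0$ in the first and $f_1$ in the second, and put $q=\widehat{s_1}$. Then
\[
F_0(f_0)=F_{0,s_0}\subset\widehat{s_0}\subset q\subset f_0,\qquad
F_1(f_1)=F_{1,s_1}\subset\widehat{s_1}=q\subset f_1 ,
\]
so $q\in[F_0(f_0),f_0]\cap[F_1(f_1),f_1]\subset U_0\cap U_1$.

As $U_0\supset E_0$ and $U_1\supset E_1$ were arbitrary open sets, the disjoint closed sets $E_0$ and $E_1$ cannot be separated by disjoint open sets. This is another proof that $2^\omega$ is not normal.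

The same argument works for finitely many neighborhoods: take $s_0\subset\dots\subset s_m$ with $s_n\in T_n$ and choose all the $f_n$ in $[s_m]$ at the end. It breaks down for infinitely many. There is then no last $s_m$, and a point that lies in all the sets $[s_n]$ is determined by the $s_n$ as soon as their lengths are unbounded; nothing ensures that it lies in $E_0$.

\section{Infinitely many neighborhoods}\label{sec:infinite}

In the infinite construction $f_0$ has to be chosen when only $s_0$ is known, and the later sequences $s_n$ can then no longer be required to satisfy $s_n\subset f_0$. It is enough, however, that $s_n\le f_0$, because this means $\widehat{s_n}\subset f_0$. Lemma~\ref{lem:Tn} gives extensions of $s_0$ in $T_1$, but it does not say that one of them is $\le f_0$. The next lemma is used to arrange this for most $f_0$. It uses the value $*$ in an essential way: a sequence padded with $*$ is $\le$ anything that happens at the padded places. The construction is illustrated in Figure~\ref{fig:graft}.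

\begin{lemma}\label{lem:graft}
Let $t,s'\in\Lambda^{<\omega}$ with $|t|\le\ell=|s'|$ and $t\le s'$, and let $t^*$ be the extension of $t$ to length $\ell$ by values $*$. If $t'\supset t^*$ is in $\Lambda^{<\omega}$ and $s''$ is the sequence of length $|t'|$ that equals $s'$ below $\ell$ and $t'$ on $[\ell,|t'|)$, then $s''\supset s'$ and $t'\le f$ for all $f\in[s'']$.
\end{lemma}

\begin{proof}
Clearly $s''\supset s'$. Let $f\in[s'']$. Below $|t|$ we have $t'(i)=t(i)\le s'(i)=f(i)$. For $|t|\le i<\ell$ we have $t'(i)=*\le f(i)$. For $\ell\le i<|t'|$ we have $t'(i)=f(i)$.
\end{proof}

\begin{figure}[ht]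
\centering
\begin{tikzpicture}[scale=0.85]
\draw (0,2.2) rectangle (2,2.8); \node at (1,2.5) {$t$};
\draw (2,2.2) rectangle (5,2.8); \node at (3.5,2.5) {$*\ *\ \cdots\ *$};
\draw (5,2.2) rectangle (8,2.8); \node at (6.5,2.5) {new part};
\node[left] at (-0.2,2.5) {$t'$};
\draw (0,1.1) rectangle (5,1.7); \node at (2.5,1.4) {$s'$};
\node[left] at (-0.2,1.4) {$s'$};
\draw (0,0) rectangle (5,0.6); \node at (2.5,0.3) {$s'$};
\draw (5,0) rectangle (8,0.6); \node at (6.5,0.3) {new part};
\node[left] at (-0.2,0.3) {$s''$};
\draw[dashed] (5,-0.2) -- (5,3);
\node at (5,-0.45) {$\ell$};
\end{tikzpicture}
\caption{Grafting. Given $t\le s'$, pad $t$ with the value $*$ up to the length $\ell$ of $s'$, extend the result to some $t'$, and append the new part of $t'$ to $s'$. Every infinite sequence extending the resulting $s''$ is then above $t'$ in the order $\le$.}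
\label{fig:graft}
\end{figure}

For example, for all $f_0\in[s_0]$ outside a nowhere dense set there is $t'\supset s_0$ in $T_1$ with $t'\le f_0$. Indeed, given $s'\supset s_0$, pad $t=s_0$ with $*$ to $t^*$ of length $|s'|$, and use Lemma~\ref{lem:Tn} to find $t'\supset t^*$ in $T_1$. Lemma~\ref{lem:graft} gives $s''\supset s'$ such that $t'\le f_0$ for all $f_0\in[s'']$. Since $E_0^{F_{0,s_0}}\cap[s_0]$ is non-meager, $f_0$ can be chosen in it such that some $s_1\supset s_0$ in $T_1$ satisfies $s_1\le f_0$.

To continue, we choose $f_1\in[s_1]$ and need $s_2\supset s_1$ in $T_2$ with $s_2\le f_0$ \emph{and} $s_2\le f_1$. The grafting argument shows that most $f_1\in[s_1]$ allow the second condition, but now the sequence $t'\in T_2$ that is grafted must itself be $\le f_0$. So, when $f_0$ is chosen, it is not enough that $f_0$ be above one extension of $s_0$ in $T_1$. Instead, among the sequences that are $\le f_0$, those in $T_k$ should be dense, for every $k$. The same density is then required of each finite list $f_0,\dots,f_{n-1}$.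

For a finite, possibly empty, list $\vec f=(f_0,\dots,f_{n-1})$ of points of $\Lambda^\omega$ let
\[
\mathrm{Tr}(\vec f)=\{s\in\Lambda^{<\omega}: s\le f_i\text{ for all }i<n\}.
\]
If $s$ is in $\mathrm{Tr}(\vec f)$, then so is every sequence obtained from $s$ by appending values $*$. Call $\vec f$ \emph{good} if for every $k\in\omega$, every $t\in\mathrm{Tr}(\vec f)$ has an extension in $T_k\cap\mathrm{Tr}(\vec f)$. For the empty list $\mathrm{Tr}$ is all of $\Lambda^{<\omega}$, so Lemma~\ref{lem:Tn} says precisely that the empty list is good. We write $(\vec f,g)$ for the list $\vec f$ followed by $g$.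

\begin{lemma}\label{lem:good}
If $\vec f$ is good and $s\in\Lambda^{<\omega}$, then $\{g\in[s]: (\vec f,g)\text{ is good}\}$ is comeager in $[s]$.
\end{lemma}

\begin{proof}
For $k\in\omega$ and $t\in\Lambda^{<\omega}$ let $O_{k,t}$ be the set of $g\in[s]$ such that either $t\notin\mathrm{Tr}(\vec f,g)$ or $t$ has an extension in $T_k\cap\mathrm{Tr}(\vec f,g)$. For $g\in[s]$, the list $(\vec f,g)$ is good if and only if $g$ lies in all the $O_{k,t}$, and there are only countably many of these. So it suffices to show that $[s]\setminus O_{k,t}$ is nowhere dense. Let $s'\supset s$; extending $s'$, we may assume that $|s'|\ge|t|$. We find $s''\supset s'$ with $[s'']\subset O_{k,t}$.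

If $t\notin\mathrm{Tr}(\vec f)$ or $t\not\le s'$, then $t\notin\mathrm{Tr}(\vec f,g)$ for all $g\in[s']$, and $s''=s'$ will do.

Otherwise $t\in\mathrm{Tr}(\vec f)$ and $t\le s'$. Pad $t$ with $*$ to $t^*$ of length $|s'|$; then $t^*\in\mathrm{Tr}(\vec f)$. As $\vec f$ is good, there is $t'\supset t^*$ in $T_k\cap\mathrm{Tr}(\vec f)$. Let $s''$ be as in Lemma~\ref{lem:graft}. For every $g\in[s'']$ we have $t'\le g$, hence $t'\in T_k\cap\mathrm{Tr}(\vec f,g)$. Since $t'\supset t$, it follows that $g\in O_{k,t}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:closed} the $D_n$ are closed and decreasing with empty intersection. Let $U_n\supset D_n$ be open. As $D_n\supset E_n$, the setting of Section~\ref{sec:category} applies to the $U_n$. We construct $s_0\subset s_1\subset\cdots$ in $\Lambda^{<\omega}$ and $f_0,f_1,\ldots\in\Lambda^\omega$ such that for each $n$: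
\begin{enumerate}
\item[(1)] $s_n\in T_n\cap\mathrm{Tr}(f_0,\dots,f_{n-1})$;
\item[(2)] $f_n\in E_n^{F_{n,s_n}}\cap[s_n]$;
\item[(3)] $(f_0,\dots,f_n)$ is good.
\end{enumerate}
Suppose the construction is done below $n$. If $n>0$, then $(f_0,\dots,f_{n-1})$ is good by (3). Moreover, $s_{n-1}\in\mathrm{Tr}(f_0,\dots,f_{n-1})$: we have $s_{n-1}\le f_i$ for $i<n-1$ by (1), and $s_{n-1}\le f_{n-1}$ because $f_{n-1}\in[s_{n-1}]$ by (2). So, by goodness, there is $s_n\supset s_{n-1}$ as in (1). If $n=0$, use the empty list, which is good, and the empty sequence in place of $s_{n-1}$. Since $s_n\in T_n$, the set $E_n^{F_{n,s_n}}\cap[s_n]$ is non-meager. By Lemma~\ref{lem:good}, applied to $(f_0,\dots,f_{n-1})$ and $s_n$, it contains some $f_n$ for which (3) holds.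

Put $q=\bigcup_n\widehat{s_n}$ and fix $n$. By (2), $F_n(f_n)=F_{n,s_n}\subset\widehat{s_n}\subset q$; in particular, $q\ne\emptyset$. Also $q\subset f_n$. Indeed, for $k\le n$ we have $\widehat{s_k}\subset\widehat{s_n}\subset f_n$ because $f_n\in[s_n]$. For $k>n$ we have $s_k\le f_n$ by (1), that is, $\widehat{s_k}\subset f_n$. Therefore $q\in[F_n(f_n),f_n]\subset U_n$.

As $n$ was arbitrary, $q\in\bigcap_nU_n$. By Lemma~\ref{lem:covers}, $2^S$ is not countably metacompact, and $2^S\cong2^\omega$.
\end{proof}

\begin{remark}
The sets $D_n$ cannot even be expanded to $G_\delta$ sets with empty intersection. Let $H_n=\bigcap_jU_{n,j}\supset D_n$ with all $U_{n,j}$ open. The set $V_m=\bigcap_{n,j\le m}U_{n,j}$ is open, and it contains $D_m$ because $D_m\subset D_n$ for $n\le m$. So $\bigcap_nH_n=\bigcap_mV_m\ne\emptyset$ by what was just proved.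
\end{remark}

\begin{remark}
The proof used only that $U_n\supset E_n$, so any open sets $U_n\supset E_n$ have a common point. Yet the $E_n$ form a discrete family: every $A\in2^S$ has a neighborhood that meets at most one of them. If $A\notin K$, this is part of the proof of Lemma~\ref{lem:closed}. If $A\in K$ and $A^+$ meets $E_n$, then $A\in E_n$, and this happens for at most one $n$.
\end{remark}

\section{Other hyperspaces}\label{sec:general}

In this section we prove Theorem~\ref{thm:general}. Two elementary facts about a $T_1$ space $X$ will be used.

\emph{If $X$ is not countably compact, it has a countably infinite closed discrete subset.} There are open sets $V_0\subset V_1\subset\cdots$ different from $X$ with union $X$. Choose $y_n\notin V_n$ recursively and distinct: the points $y_0,\dots,y_{n-1}$ lie in some $V_m$ with $m\ge n$, and we take $y_n\notin V_m$. Each point of $X$ lies in some $V_m$, and $V_m$ contains $y_n$ only for $n<m$. As $X$ is $T_1$, $\{y_n:n\in\omega\}$ is closed and discrete.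

\emph{If $X$ is countably compact, every closed discrete subset is finite.} Every subset of a closed discrete set is closed. So otherwise there are distinct points $y_n$, $n\in\omega$, such that all sets $\{y_m:m\ge n\}$ are closed, and the increasing open cover by the sets $X\setminus\{y_m:m\ge n\}$ has no finite subcover.

\begin{proof}[Proof of (a)]
Countable metacompactness passes to a closed subspace $C$ of a space $Z$. Indeed, given a countable cover of $C$ by sets $G_n\cap C$ with $G_n$ open in $Z$, take a point-finite open refinement of the cover of $Z$ by $Z\setminus C$ and all $G_n$, and take the non-empty intersections of its members with $C$; these come from members contained in some $G_n$.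

Suppose $X$ is not countably compact, and let $Y$ be a countably infinite closed discrete subset. The set $\{A\in2^X:A\subset Y\}=2^X\setminus(X\setminus Y)^-$ is closed in $2^X$. As a set it is $2^Y$, because $Y$ is closed in $X$. Its subspace topology is the Vietoris topology of $Y$: for open $U\subset X$ the traces of $U^{\pm}$ on it are $(U\cap Y)^\pm$, and every open subset of $Y$ is of the form $U\cap Y$. So $2^Y\cong2^\omega$ is a closed subspace of $2^X$, and by Theorem~\ref{thm:main} the space $2^X$ is not countably metacompact.
\end{proof}

\begin{proof}[Proof of (b)]
First, an $\omega$-bounded space $X$ is $p$-compact. Let $(x_n)$ be a sequence with no $p$-limit, and let $C$ be the compact closure of $\{x_n:n\in\omega\}$. Each $x\in C$ has an open neighborhood $V_x$ with $\{n:x_n\in V_x\}\notin p$. Finitely many of the $V_x$ cover $C$, so $\omega$ is a union of finitely many sets not in $p$, which is impossible for an ultrafilter.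

Now let $X$ be $p$-compact and $C_n\in2^X$ for $n\in\omega$. The natural candidate for a $p$-limit is
\[
C=\bigl\{x\in X:\{n:V\cap C_n\ne\emptyset\}\in p\text{ for every open }V\ni x\bigr\}.
\]
This set is closed, because an open $V$ with $\{n:V\cap C_n\ne\emptyset\}\notin p$ is disjoint from $C$. It is non-empty, because it contains every $p$-limit of every sequence $(y_n)$ with $y_n\in C_n$. We show that $C$ is a $p$-limit of $(C_n)$.

Let $U$ be open. If $C\in U^-$, then $\{n:C_n\in U^-\}\in p$ by the definition of $C$. Let $C\in U^+$, and suppose $\{n:C_n\subset U\}\notin p$. Then $P=\{n:C_n\setminus U\ne\emptyset\}\in p$. Choose $y_n\in C_n\setminus U$ for $n\in P$ and $y_n\in C_n$ arbitrarily for $n\notin P$. Let $y$ be a $p$-limit of $(y_n)$. Then $y\in C\subset U$, so $\{n:y_n\in U\}\in p$. But this set is disjoint from $P\in p$, a contradiction. Thus $\{n:C_n\in W\}\in p$ for every subbasic open $W\ni C$. Since $p$ is closed under finite intersections and supersets, the same holds for every open $W\ni C$. So $2^X$ is $p$-compact.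

The members of the free ultrafilter $p$ are infinite, so a $p$-limit of a sequence is a cluster point of it: each of its neighborhoods contains the $n$-th term for infinitely many $n$. Hence $2^X$ is countably compact. Indeed, if a countable open cover $\{G_n:n\in\omega\}$ had no finite subcover, choose $C_n\notin G_0\cup\dots\cup G_n$. A cluster point of $(C_n)$ lies in some $G_m$, which then contains $C_n$ for some $n\ge m$, a contradiction. Finally, a finite subcover of a countable open cover is a locally finite, hence point-finite, open refinement.
\end{proof}

\begin{proof}[Proof of (c)]
Metrizable spaces and regular Lindel\"of spaces are paracompact, and paracompact spaces are metacompact, so the spaces listed are covered. If $X$ is compact, then $2^X$ is compact Hausdorff (Vietoris; Michael \cite{Michael}). So $2^X$ is normal, and it is countably paracompact and countably metacompact. Normality of $2^X$ implies that $X$ is compact, by the fact recalled in Section~\ref{sec:intro}. Countable paracompactness implies countable metacompactness, since locally finite families are point-finite. Finally, if $2^X$ is countably metacompact, then $X$ is countably compact by (a), and a countably compact metacompact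 $T_1$ space is compact by a theorem of Arens and Dugundji.

For completeness, here is a proof of that theorem. Let $\mathcal W$ be a point-finite open refinement of a given open cover of $X$. By Zorn's lemma there is a maximal set $M\subset X$ such that each $W\in\mathcal W$ contains at most one point of $M$. Every $x\in X$ lies in some $W\in\mathcal W$, and $W$ contains at most one point of $M$. As $X$ is $T_1$, $M$ is closed and discrete, hence finite. Every $x\in X$ lies in some $W\in\mathcal W$ that meets $M$, since otherwise $x$ could be added to $M$. Each of the finitely many points of $M$ lies in only finitely many members of $\mathcal W$. So finitely many members of $\mathcal W$ cover $X$, and finitely many members of the given cover do as well.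
\end{proof}

\begin{proof}[Proof of (d)]
Let $\mathrm{cf}\,\gamma=\omega$, and let $(\alpha_n)$ be strictly increasing and cofinal in $\gamma$. For every $\beta<\gamma$ the open set $[0,\beta]$ contains only finitely many $\alpha_n$. So $\{\alpha_n:n\in\omega\}$ is an infinite closed discrete subset of $\gamma$. Hence $\gamma$ is not countably compact, and $2^\gamma$ is not countably metacompact by (a).

Let $\mathrm{cf}\,\gamma\ne\omega$. If $\gamma$ is $0$ or a successor, then $\gamma$ is compact. Otherwise $\mathrm{cf}\,\gamma>\omega$, and every countable subset of $\gamma$ lies in $[0,\beta]$ for some $\beta<\gamma$, which is a compact closed set. In both cases $\gamma$ is $\omega$-bounded, and (b) applies.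
\end{proof}

\begin{thebibliography}{9}

\bibitem{OvN}
\emph{Orthocompactness Versus Normality In Hyperspaces},
\texttt{http://kitchom.ed.oita-u.ac.jp/nkemoto/p100618\_final.pdf}.

\bibitem{Michael}
Michael, \emph{Trans. AMS} \textbf{71} (1951).

\end{thebibliography}
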